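# The overlap of the Sherrington–Kirkpatrick model at $\beta_N^2=1-cN^{-1/3}$

## 1. The value $1/c$, tested by hand

The quantity of these notes is $N^{2/3}\nu(R_{1,2}^2)$, the rescaled second moment of the overlap when $\beta_N^2=1-cN^{-1/3}$. The answer one would first guess for its limit is $1/c$. We shall see that $1/c$ is always an upper bound in the limit, that it is correct to leading order when $c$ is large, and that it is wrong when $c$ is small: the quantity stays bounded while $1/c$ does not.

**Definition (model, replicas, overlap).** For $\sigma\in\{-1,1\}^N$ let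
$$-H_N(\sigma)=\frac{\beta}{\sqrt N}\sum_{1\le i<j\le N}g_{ij}\sigma_i\sigma_j,$$
with $g_{ij}$ i.i.d. standard Gaussian (the disorder) and $\beta\ge0$. The Gibbs measure gives $\sigma$ a weight proportional to $\exp(-H_N(\sigma))$. We write $\langle\cdot\rangle$ for the Gibbs average, also over several replicas $\sigma^1,\sigma^2,\dots$, which are independent draws from the same Gibbs measure, given the disorder. We set $\nu(f)=\mathrm E\langle f\rangle$, and
$$R_{l,l'}=\frac1N\sum_{i=1}^N\sigma_i^l\sigma_i^{l'} .$$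

Expanding the square and using independence of replicas,
$$\langle R_{1,2}^2\rangle=\frac1{N^2}\sum_{i,j}\langle\sigma_i\sigma_j\rangle^2,\qquad \nu(R_{1,2}^2)=\frac1N+\frac{N-1}{N}\,\mathrm E\langle\sigma_1\sigma_2\rangle^2. \tag{1}$$

The facts we are allowed to use, with $\beta=\beta_N$ depending on $N$, are these.

- (i) If $\lim_{N\to\infty}N^{1/3}(1-\beta_N^2)=c>0$, then for each $k\ge1$, $\sup_N\nu\big((N(1-\beta_N^2)R_{1,2}^2)^k\big)<\infty$.
- (ii) (S. Chatterjee) There is a universal constant $L$ such that for $0\le\beta\le1$, $\big|(1-\beta^2)\nu(R_{1,2}^2)-\frac1N\big|\le\frac3{N^2}+L\,\nu(|R_{1,2}|^3)$.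
- (iii) There is a universal constant $L$ such that for $0\le\beta\le1$, $\sqrt N\,\nu(R_{1,2}^2)\le L$.

If one drops the cubic term in (ii), one reads $\nu(R_{1,2}^2)\approx\frac{1}{N(1-\beta^2)}$. With $1-\beta_N^2=cN^{-1/3}$ this is the guess $N^{2/3}\nu(R_{1,2}^2)\approx1/c$. Here are three tests of the formula $\frac1{N(1-\beta^2)}$.

At $\beta=0$ the spins are i.i.d. uniform signs, $\langle\sigma_1\sigma_2\rangle=0$, and (1) gives exactly $1/N$. The formula is exact.

For fixed $N$ and $\beta\to0$, the expansion of the exponential gives $\langle\sigma_1\sigma_2\rangle=\beta g_{12}/\sqrt N+O(\beta^2)$, with a remainder bounded by $\beta^2$ times a polynomial in the $|g_{ij}|$. So $\nu(R_{1,2}^2)=\frac1N\big(1+\frac{N-1}N\beta^2+O(\beta^3)\big)$, against $\frac1N(1+\beta^2+\cdots)$ for the formula. They agree at this order up to the factor $\frac{N-1}N$.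

For $N=2$, $\langle\sigma_1\sigma_2\rangle=\tanh(\beta g_{12}/\sqrt2)$, so $\nu(R_{1,2}^2)=\frac12\big(1+\mathrm E\tanh^2(\beta g_{12}/\sqrt2)\big)\le1$. The formula gives $\frac1{2(1-\beta^2)}$, which tends to infinity as $\beta\to1$. For every $N$ the same happens, since $R_{1,2}^2\le1$. So the formula must fail close enough to $\beta=1$, and the question is what happens on the scale $1-\beta^2=cN^{-1/3}$ when $c$ is small: is $N^{2/3}\nu(R_{1,2}^2)$ bounded by a constant that does not depend on $c$?

Throughout, $\beta=\beta_N$ and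
$$x_N=N^{1/3}(1-\beta_N^2),\quad y_{l,l'}=N^{1/3}R_{l,l'},\quad U=U_N=\langle y_{12}^2\rangle=N^{2/3}\langle R_{1,2}^2\rangle,\quad u_N=\mathrm EU=N^{2/3}\nu(R_{1,2}^2),\quad \kappa=\tfrac{3\pi}2 .$$
We write $y_{12}$ for $y_{1,2}$, and so on. We treat the slightly more general case $x_N\to c\in(0,\infty)$; in the question $x_N=c$ for all large $N$.

**Theorem 1.** If $x_N\to c\in(0,\infty)$, then $\limsup_N N^{2/3}\nu(R_{1,2}^2)\le\min\big(\frac1c,K\big)$ with $K=(3\pi/2)^{2/3}<2.82$. In particular the $\limsup$ is at most $K$ for every $c>0$.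

**Theorem 2.** Let $x_N\to c\in(0,\infty)$.

- (a) For $k\ge1$: $\limsup_N\nu\big((N(1-\beta_N^2)R_{1,2}^2)^k\big)\le(2k-1)!!$.
- (b) $\displaystyle\frac{c^2}{c^3+6}\le\liminf_NN^{2/3}\nu(R_{1,2}^2)\le\limsup_NN^{2/3}\nu(R_{1,2}^2)\le\min(1/c,K)$. So the $\liminf$ and the $\limsup$ are both $c^{-1}(1+O(c^{-3}))$ as $c\to\infty$.
- (c) For all $\theta>0$: $\limsup_N\mathrm P(U_N\ge\theta)\le3\pi\,\theta^{-3/2}$. Hence for $1\le p<3/2$: $\limsup_N\mathrm E\big(N^{2/3}\langle R_{1,2}^2\rangle\big)^p\le K_p:=\int_0^\infty p\,\theta^{p-1}\min(1,3\pi\theta^{-3/2})\,d\theta<\infty$, and $K_p$ does not depend on $c$.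
- (d) There is $\delta_N\downarrow0$ with $\limsup_N\sup\{N^{2/3}\nu_\beta(R_{1,2}^2):\delta_N\le N^{1/3}(1-\beta^2)\le\delta_N^{-1}\}\le K$, where $\nu_\beta$ is $\nu$ at inverse temperature $\beta\ge0$.

In particular the guess $1/c$ is false for every $c<1/K$. Nothing is claimed at $\beta=1$ itself. Of the three facts, the proofs use only (i).

## 2. What facts (i)–(iii) give directly

Fact (iii) gives $u_N\le LN^{1/6}$, which diverges. Fact (ii), multiplied by $N$, reads
$$|x_Nu_N-1|\le\frac3N+L\,\nu(|y_{12}|^3).$$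
On this scale the cubic term is not a small correction: it has the same order as the main term $1$. Fact (i) bounds $\nu(|y_{12}|^3)$ by a constant $C(c)$, because $N(1-\beta^2)R_{1,2}^2=x_Ny_{12}^2$, but $C(c)$ is not controlled as $c\to0$. One gets $\limsup u_N\le(1+L\,C(c))/c$. The precise obstruction is that the coefficient of $u_N$ is $x_N\approx c$. When $c\to0$ the inequality ceases to speak about $u_N$ at all, and every value of $u_N$ is compatible with it as soon as $\nu(|y_{12}|^3)\ge 1/L$. So we must find out what the cubic term really is, and bound it from below by $u_N$.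

## 3. The correlation matrix, and a factor $N^{-1/3}$ too many

The useful object is the matrix of spin correlations.

**Definition (correlation matrix).** $M=\frac1N\big(\langle\sigma_i\sigma_j\rangle\big)_{i,j\le N}$. It is random through the disorder, positive semidefinite (since $z^TMz=\frac1N\langle(\sum_iz_i\sigma_i)^2\rangle$), and $\operatorname{tr}M=1$.

For $N=2$ and $m=\langle\sigma_1\sigma_2\rangle$ the eigenvalues of $M$ are $(1\pm m)/2$, and $\operatorname{tr}M^2=\frac{1+m^2}2$, which is $\langle R_{1,2}^2\rangle$ by (1).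

For configurations $\tau,\sigma$ write $y(\tau,\sigma)=N^{-2/3}\tau\cdot\sigma$, so that $y_{l,l'}=y(\sigma^l,\sigma^{l'})$. Define
$$w(\tau)=\langle y(\tau,\sigma^1)^2\rangle,\qquad q(\tau)=\langle y(\tau,\sigma^1)\,y_{13}\,y_{32}\,y(\sigma^2,\tau)\rangle .$$
Each average over a replica that occurs in two factors produces one matrix $\langle\sigma\sigma^T\rangle=NM$. Counting the factors $N^{-2/3}$,
$$w(\tau)=N^{-4/3}\,\tau^T(NM)\tau=N^{-1/3}\tau^TM\tau,\qquad q(\tau)=N^{-8/3}\,\tau^T(NM)^3\tau=N^{1/3}\tau^TM^3\tau .$$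
Averaging over $\tau$ under the Gibbs measure too (we write $\langle w\rangle$, $\langle q\rangle$, $\langle qw\rangle,\dots$ for such averages) gives
$$U=\langle w\rangle=N^{2/3}\operatorname{tr}M^2,\quad \mathcal T:=\langle y_{12}y_{23}y_{31}\rangle=N\operatorname{tr}M^3\ge0,\quad \mathcal B:=\langle q\rangle=\langle y_{13}y_{32}y_{24}y_{41}\rangle=N^{4/3}\operatorname{tr}M^4\ge0. \tag{2}$$
Let $\|M\|$ be the largest eigenvalue. Then $N^{2/3}\|M\|^2\le N^{2/3}\operatorname{tr}M^2=U$. Since $M^3\le\|M\|^2M$ as quadratic forms and $\operatorname{tr}M^4\le\|M\|\operatorname{tr}M^3$,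
$$0\le q(\tau)\le N^{2/3}\|M\|^2w(\tau)\le U\,w(\tau),\qquad \mathcal B\le N^{1/3}\|M\|\,\mathcal T\le U^{1/2}\,\mathcal T. \tag{3}$$

We shall prove in Section 6 an identity which, in its two simplest cases, reads
$$x_Nu_N+2\,\mathrm E\mathcal T=1+o(1),\qquad x_N\mathrm E\mathcal T=\mathrm E\langle w^2\rangle-3\,\mathrm E\mathcal B+o(1). \tag{4}$$
Assume (4) for the moment, to see what is needed. The cubic term is $2\,\mathrm E\mathcal T$. It is nonnegative, so the first identity gives $\limsup u_N\le1/c$ and $\limsup\mathrm E\mathcal T\le\frac12$. For a bound on $u_N$ uniform in $c$ it suffices to bound $\mathrm E\mathcal T$ from below by an increasing function of $u_N$.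

The sensible first attempt is linear algebra. By Cauchy–Schwarz on the eigenvalues, $(\operatorname{tr}M^2)^2\le\operatorname{tr}M\,\operatorname{tr}M^3$, that is,
$$\mathcal T\ge N^{-1/3}U^2 .$$
The factor $N^{-1/3}$ makes this useless, and no such inequality can be better. Take $N=m^3$, split the sites into $m^2$ blocks of size $m$, give each block an independent uniform sign, and let all spins in a block equal that sign. Then $M$ has the eigenvalue $m^{-2}$ with multiplicity $m^2$ and otherwise $0$, so $U=m^2\cdot m^2\cdot m^{-4}=1$ while $\mathcal T=m^3\cdot m^2\cdot m^{-6}=m^{-1}=N^{-1/3}$. So we must use more of the model, namely the second identity in (4). It does exclude this block measure: there $M\tau=m^{-2}\tau$ for every $\tau$ of the allowed form, so $w(\tau)=m^{-1}\cdot m^{-2}\cdot m^3=1$, whereas $\mathcal T=m^{-1}$ and $\mathcal B=m^4\cdot m^2\cdot m^{-8}=m^{-2}$ tend to $0$.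

Now use the second identity. Since $\langle w^2\rangle\ge\langle w\rangle^2=U^2$, (4) and (3) give
$$\mathrm EU^2\le x_N\mathrm E\mathcal T+3\,\mathrm E\,U^{1/2}\mathcal T+o(1).$$
If $U$ were not random, so that $U=u_N$, this would finish the proof: with $\bar u=\limsup u_N$ we would get $\bar u^2\le\frac12(c+3\sqrt{\bar u})(1-c\bar u)=\frac12\big(3\sqrt{\bar u}+c(1-3\bar u^{3/2})-c^2\bar u\big)$, and $\bar u^{3/2}>\frac32$ would make the right side smaller than $\frac32\sqrt{\bar u}$, a contradiction. But $U$ is random, and $\mathrm E\,U^{1/2}\mathcal T$ is not controlled by $\mathrm E\mathcal T\le\frac12$; fact (i) bounds it only by a constant depending on $c$. This is the point where the unweighted identities stop.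

The way past it is to insert a weight $\varphi(U)$ into the second identity, with $\varphi$ decreasing and $U^{1/2}\varphi(U)$ bounded, so that $\mathrm E\varphi(U)U^{1/2}\mathcal T\le\mathrm{const}\cdot\mathrm E\mathcal T$. Because $U$ itself depends on the disorder, the weighted identity contains extra terms with $\varphi'(U)$. We need their exact form, and Sections 4 to 6 compute it.

## 4. Decoupling the last spin

From now on $N$ is large enough that $0\le\beta\le1$ and $x_N>0$. The letter $C$ denotes constants not depending on $N$ or $t$; they may depend on the sequence $(\beta_N)$ and on the polynomials and functions involved.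

**Definition (interpolation).** Write $\varepsilon_l=\sigma^l_N$, $R^-_{l,l'}=\frac1N\sum_{i<N}\sigma_i^l\sigma_i^{l'}$ and $y^-_{l,l'}=N^{1/3}R^-_{l,l'}$, so that
$$y_{l,l'}=y^-_{l,l'}+N^{-2/3}\varepsilon_l\varepsilon_{l'} . \tag{5}$$
For $t\in[0,1]$ let $\langle\cdot\rangle_t$ be the Gibbs average for
$$-H_t(\sigma)=\frac\beta{\sqrt N}\sum_{i<j<N}g_{ij}\sigma_i\sigma_j+\sqrt t\,X(\sigma),\qquad X(\sigma)=\frac\beta{\sqrt N}\sum_{i<N}g_{iN}\sigma_i\sigma_N,$$
and $\nu_t(f)=\mathrm E\langle f\rangle_t$. Then $\nu_1=\nu$. At $t=0$ the Hamiltonian does not contain $\sigma_N$, so under $\langle\cdot\rangle_0$ the $\varepsilon_l$ are i.i.d. uniform signs, independent of all other spins.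

**Definition (edge).** For replicas $l\ne l'$ put $e_{l,l'}=\varepsilon_l\varepsilon_{l'}R^-_{l,l'}=N^{-1/3}\varepsilon_l\varepsilon_{l'}y^-_{l,l'}$. We call it the edge $\{l,l'\}$. It satisfies $|e_{l,l'}|\le1$.

The covariance $k_{l,l'}=\mathrm EX(\sigma^l)X(\sigma^{l'})$ equals $\beta^2e_{l,l'}$ for $l\ne l'$, and the constant $\beta^2(N-1)/N$ for $l=l'$. An edge costs a factor $N^{-1/3}$ and carries two signs; the whole calculation is a count of edges and of signs.

We recall Gaussian integration by parts: if $(z,z_1,\dots,z_m)$ is a centered Gaussian vector and $F$ is smooth and bounded with bounded derivatives, then $\mathrm E\,zF(z_1,\dots,z_m)=\sum_k\mathrm E(zz_k)\,\mathrm E\,\partial_kF$.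

**Lemma 1.** If $f$ is a function of $n$ replicas (not of the disorder), then on $[0,1]$
$$\frac d{dt}\nu_t(f)=\beta^2\Big[\sum_{l<l'\le n}\nu_t(fe_{l,l'})-n\sum_{l\le n}\nu_t(fe_{l,n+1})+\tfrac{n(n+1)}2\nu_t(fe_{n+1,n+2})\Big].$$

*Proof.* Let $t>0$. We have $\langle f\rangle_t=Z_t^{-n}\sum f\prod_{l\le n}e^{-H_t(\sigma^l)}$, the sum being over $\sigma^1,\dots,\sigma^n$. Differentiating the numerator and the $n$ factors $Z_t^{-1}$,
$$\frac d{dt}\nu_t(f)=\frac1{2\sqrt t}\Big[\sum_{l\le n}\nu_t(fX(\sigma^l))-n\,\nu_t(fX(\sigma^{n+1}))\Big].$$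
Integrate by parts, given the $g_{ij}$ with $i<j<N$. For fixed $\sigma^1,\dots,\sigma^n$ the weight $Z_t^{-n}\prod_me^{-H_t(\sigma^m)}$ is a function of the Gaussian variables $X(\cdot)$. Its numerator produces $\sqrt t\sum_{l'\le n}k_{l,l'}$, and each factor $Z_t^{-1}$ produces $-\sqrt t\,k$ averaged over a new replica. Hence for $l\le n$
$$\nu_t(fX(\sigma^l))=\sqrt t\,\nu_t\Big(f\Big(\sum_{l'\le n}k_{l,l'}-n\,k_{l,n+1}\Big)\Big),$$
and, regarding $fX(\sigma^{n+1})$ as depending on $n+1$ replicas,
$$\nu_t(fX(\sigma^{n+1}))=\sqrt t\,\nu_t\Big(f\Big(\sum_{l'\le n+1}k_{n+1,l'}-(n+1)k_{n+1,n+2}\Big)\Big).$$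
Adding up, the derivative is $\frac12\nu_t$ of $f$ times
$$\sum_{l,l'\le n}k_{l,l'}-2n\sum_{l\le n}k_{l,n+1}-n\,k_{n+1,n+1}+n(n+1)k_{n+1,n+2}.$$
The diagonal terms are $n$ times a constant minus $n$ times the same constant, so they cancel, and the off-diagonal terms give the formula. For fixed $N$ both $\nu_t(f)$ and the right side are continuous on $[0,1]$ by dominated convergence, so the formula also holds at $t=0$ as a one-sided derivative. As the right side is again a combination of terms $\nu_t(\cdot)$ of the same kind, iteration shows that $t\mapsto\nu_t(f)$ is $C^\infty$ on $[0,1]$. $\square$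

As an example take $n=2$ and $f=\varepsilon_1\varepsilon_2R^-_{1,2}$. At $t=0$ every edge other than $e_{1,2}$ leaves a product of distinct $\varepsilon$'s, with mean $0$. The edge $e_{1,2}$ leaves $(R^-_{1,2})^2$. So $\nu_0(f)=0$ and $\frac d{dt}\nu_t(f)|_{t=0}=\beta^2\nu_0((R^-_{1,2})^2)$. To first order this is the mechanism behind $\nu(R_{1,2}^2)\approx\frac1N+\beta^2\nu(R_{1,2}^2)$, which is the guess. We have to go to second order.

**Lemma 2.** If $f\ge0$ depends on $n$ replicas, then $\nu_t(f)\le e^{2n^2}\nu(f)$. Consequently, for each $k$, $\sup_{N,t}\nu_t(|y_{12}|^k+|y^-_{12}|^k)<\infty$.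

*Proof.* By Lemma 1 and $|e|\le1$, $\beta\le1$, we have $|\frac d{dt}\nu_t(f)|\le\big(\frac{n(n-1)}2+n^2+\frac{n(n+1)}2\big)\nu_t(f)=2n^2\nu_t(f)$. Integrating from $t$ to $1$ gives the first claim. Next, $N(1-\beta^2)R_{1,2}^2=x_Ny_{12}^2$ and $x_N\to c>0$, so fact (i) gives $\sup_N\nu(y_{12}^{2k})<\infty$ for each $k$. Apply the first claim to $f=|y_{12}|^k$ with $n=2$, and use $|y^-_{12}|\le|y_{12}|+1$. $\square$

## 5. Differentiating through a weight $\varphi(U_t)$

**Definition (weights).** $\mathcal C$ is the set of $C^\infty$ functions on $[0,\infty)$ all of whose derivatives, including the one of order $0$, are bounded. Let $U_t=\langle y_{12}^2\rangle_t$. It is a function of the disorder only, it lies in $[0,N^{2/3}]$, and $U_1=U$.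

For instance $\varphi(U)=1/(1+U)$ is in $\mathcal C$, and $\varphi(U)=U$ is not.

The next lemma extends Lemma 1 to weighted averages. The idea is that a power $U_t^j$ is itself an average over $2j$ additional replicas, so Lemma 1 already contains the answer.

**Lemma 3.** Let $\varphi\in\mathcal C$ and let $f$ depend on replicas $1,\dots,n$. Let $a,b,a',b',s,s'$ be distinct replicas $>n$. Then
$$\frac d{dt}\mathrm E\varphi(U_t)\langle f\rangle_t=\beta^2\big\{\mathrm E\varphi(U_t)\langle fD_n\rangle_t+\mathrm E\varphi'(U_t)\langle f\Psi_n\rangle_t+\mathrm E\varphi''(U_t)\langle f\Theta\rangle_t\big\},$$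
where
$$D_n=\sum_{l<l'\le n}e_{l,l'}-n\sum_{l\le n}e_{l,s}+\tfrac{n(n+1)}2e_{s,s'},\qquad \Theta=2y_{ab}^2y_{a'b'}^2\,(e_{a,a'}-2e_{a,s}+e_{s,s'}),$$
$$\Psi_n=y_{ab}^2\Big\{\sum_{l\le n}(e_{l,a}+e_{l,b}-2e_{l,s})+e_{a,b}-(n+2)(e_{a,s}+e_{b,s})+(2n+3)e_{s,s'}\Big\}.$$

*Proof.* First let $\varphi(U)=U^j$. Then $\varphi(U_t)\langle f\rangle_t=\langle f\prod_{i\le j}y_{a_ib_i}^2\rangle_t$ with $2j$ fresh replicas $a_i,b_i$. Apply Lemma 1 to this function of $k=n+2j$ replicas, with $s,s'$ as the two new ones, and sort the terms, using the symmetry between fresh replicas.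

- The edges $e_{l,l'}$ with $l<l'\le n$ have coefficient $1$.
- The edges $e_{l,a_i},e_{l,b_i}$ ($l\le n$) and $e_{a_i,b_i}$ have coefficient $1$; by symmetry they give $j$ times the terms with $i$ fixed.
- The edges between two different pairs $i\ne i'$ are $4\cdot\frac{j(j-1)}2=2j(j-1)$ in number, each equivalent to $e_{a,a'}$.
- $-k\sum_{l\le n}e_{l,s}=-n\sum_{l\le n}e_{l,s}-2j\sum_{l\le n}e_{l,s}$.
- $-k\sum_i(e_{a_i,s}+e_{b_i,s})=-(n+2)\sum_i(e_{a_i,s}+e_{b_i,s})-2(j-1)\sum_i(e_{a_i,s}+e_{b_i,s})$. By symmetry the last sum gives $-4j(j-1)e_{a,s}$.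
- The coefficient of $e_{s,s'}$ is $\frac{k(k+1)}2=\frac{n(n+1)}2+j(2n+3)+2j(j-1)$.

Terms without a factor $j$ carry $U_t^j$ and form $D_n$. In terms with a factor $j$ one pair is kept as $y_{ab}^2$ and the others average to $U_t^{j-1}$; with $\varphi'(U)=jU^{j-1}$ they form $\Psi_n$. In terms with a factor $j(j-1)$ two pairs are kept and the rest average to $U_t^{j-2}$; with $\varphi''(U)=j(j-1)U^{j-2}$ they form $\Theta$. This proves the formula for $U^j$, hence for polynomials. For general $\varphi$ and fixed $N$, approximate $\varphi$ by polynomials in $C^2([0,N^{2/3}])$. All replica functions are bounded for fixed $N$, so both $\mathrm E\varphi(U_t)\langle f\rangle_t$ and the right side converge uniformly in $t\in[0,1]$, and the formula passes to the limit. $\square$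

As a check, take $n=0$, $f=1$ and the polynomial $\varphi(U)=U$: the formula gives $y_{ab}^2\{e_{a,b}-2(e_{a,s}+e_{b,s})+3e_{s,s'}\}$, which is Lemma 1 for $n=2$ and $f=y_{12}^2$.

Since $\mathcal C$ is stable under differentiation, Lemma 3 can be iterated: each term is again of the form $\mathrm E\eta(U_t)\langle f\rangle_t$ with $\eta\in\mathcal C$.

**Two bookkeeping rules.** Let $\mathcal P$ be the set of polynomials, with coefficients not depending on $N$, in finitely many variables $y_{l,l'},y^-_{l,l'}$. For a finite set $S$ of replicas let $\varepsilon_S=\prod_{l\in S}\varepsilon_l$. For $\eta\in\mathcal C$ and $P\in\mathcal P$, the boundedness of $\eta$, Lemma 2 and Hölder's inequality give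
$$|\mathrm E\,\eta(U_t)\langle\varepsilon_SP\rangle_t|\le C. \tag{6}$$
By (5), $P$ equals the same polynomial with every $y$ replaced by $y^-$, plus $N^{-2/3}$ times a polynomial with bounded coefficients in the $y^-$'s and $\varepsilon$'s. If $S\ne\emptyset$, then $\langle\varepsilon_SQ(y^-)\rangle_0=0$ for every polynomial $Q$, because at $t=0$ the $\varepsilon_l$ are independent centered signs, independent of the $y^-$'s. Hence
$$S\ne\emptyset\ \Longrightarrow\ |\mathrm E\,\eta(U_0)\langle\varepsilon_SP\rangle_0|\le CN^{-2/3}. \tag{7}$$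
So each edge gains $N^{-1/3}$, and at $t=0$ an uncancelled sign gains a further $N^{-2/3}$.

The next lemma returns from $t=0$ to $t=1$ at no cost to the order we need.

**Lemma 4.** If $h$ is a polynomial in the $y_{l,l'}$ (coefficients not depending on $N$) and $\varphi\in\mathcal C$, then
$$\mathrm E\varphi(U_0)\langle h(y^-)\rangle_0=\mathrm E\varphi(U)\langle h(y)\rangle+O(N^{-2/3}).$$

*Proof.* Let $\Gamma(t)=\mathrm E\varphi(U_t)\langle h(y^-)\rangle_t$. By Lemma 3, $\Gamma'(0)$ is a finite combination, with bounded coefficients, of terms $N^{-1/3}\mathrm E\varphi^{(j)}(U_0)\langle\varepsilon_l\varepsilon_{l'}P\rangle_0$ with $l\ne l'$ and $P\in\mathcal P$. By (7), $\Gamma'(0)=O(N^{-1})$. Applying Lemma 3 twice, each term of $\Gamma''(t)$ contains two edges, so $|\Gamma''(t)|\le CN^{-2/3}$ by (6). Taylor's formula gives $\Gamma(1)=\Gamma(0)+O(N^{-2/3})$. At $t=1$ replace $y^-$ by $y$, using (5) and (6); this again costs $O(N^{-2/3})$. $\square$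

## 6. The weighted identity for $\mathrm E\varphi(U)\langle y_{12}g\rangle$

**Proposition 5.** Let $\varphi\in\mathcal C$, $n\ge2$, and let $g$ be a polynomial (coefficients not depending on $N$) in $y_{l,l'}$, $l<l'\le n$. Let $a,b,s$ be distinct replicas $>n$. Then
$$x_N\mathrm E\varphi(U)\langle y_{12}g\rangle=\mathrm E\varphi(U)\Big\langle\frac{\partial g}{\partial y_{12}}+g\Big(\sum_{m=3}^ny_{1m}y_{2m}-n\,y_{1s}y_{2s}\Big)\Big\rangle+2\,\mathrm E\varphi'(U)\big\langle g\,y_{ab}^2(y_{1a}y_{2a}-y_{1s}y_{2s})\big\rangle+O(N^{-1/3}).$$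

A consistency check: if we regard $g$ as a function of $n+1$ replicas instead of $n$, the right side gains $g\,(y_{1,n+1}y_{2,n+1}-y_{1s}y_{2s})$ in the first bracket. Replica $n+1$ is then as fresh as $s$, so this averages to $0$, as it must.

**Step 1: reduction to the last site.** The aim is to trade one factor $y_{12}$ for the two signs $\varepsilon_1\varepsilon_2$. We have $y_{12}=N^{1/3}\cdot\frac1N\sum_i\sigma_i^1\sigma_i^2$, while $U$ and $g$ are invariant under permutations of the sites (made jointly on spins and disorder). So all sites contribute equally, and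
$$\mathrm E\varphi(U)\langle y_{12}g\rangle=N^{1/3}G(1),\qquad G(t):=\mathrm E\varphi(U_t)\langle\varepsilon_1\varepsilon_2g\rangle_t .$$
Apply Lemma 3 three times. Each term of $G'''(t)$ has three edges, so $|G'''(t)|\le CN^{-1}$ by (6), and
$$G(1)=G(0)+G'(0)+\tfrac12G''(0)+O(N^{-1}). \tag{8}$$

**Step 2: the value $G(0)$.** This step produces the derivative $\partial g/\partial y_{12}$. By (5) and Taylor's formula,
$$g=g(y^-)+N^{-2/3}\sum_{l<l'\le n}\varepsilon_l\varepsilon_{l'}\,\partial_{l,l'}g(y^-)+r,$$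
where $\partial_{l,l'}=\partial/\partial y_{l,l'}$ and $r$ is $N^{-4/3}$ times a polynomial with bounded coefficients in the $y^-$'s and $\varepsilon$'s. Multiply by $\varepsilon_1\varepsilon_2$ and average at $t=0$. The first term vanishes, and in the sum only $\{l,l'\}=\{1,2\}$ survives. Hence
$$G(0)=N^{-2/3}\,\mathrm E\varphi(U_0)\langle\partial_{12}g(y^-)\rangle_0+O(N^{-4/3}).$$

**Step 3: the derivative $G'(0)$.** This step produces the term $\beta^2\mathrm E\varphi(U)\langle y_{12}g\rangle$, which will combine with the left side into the factor $x_N$. Use Lemma 3 with $f=\varepsilon_1\varepsilon_2g$. The edge $e_{1,2}$ occurs only in $D_n$, with coefficient $1$, and contributes $\beta^2\mathrm E\varphi(U_0)\langle R^-_{12}g\rangle_0$. Replacing $g$ by $g(y^-)$ there changes the value by $O(N^{-1/3}N^{-2/3})=O(N^{-1})$. For every other edge $\{l,l'\}$ the product $\varepsilon_1\varepsilon_2\varepsilon_l\varepsilon_{l'}$ equals $\varepsilon_S$ with $S\ne\emptyset$, and by (7) the term is $O(N^{-1/3}N^{-2/3})$.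 So
$$G'(0)=\beta^2\,\mathrm E\varphi(U_0)\langle R^-_{12}\,g(y^-)\rangle_0+O(N^{-1}).$$

**Step 4: the second derivative $G''(0)$.** This step produces the triangle terms. Apply Lemma 3 twice, regarding each term produced by the first application as a function of the replicas that occur in it together with $1,\dots,n$ (relabelled so as to be consecutive). Each resulting term contains $\varepsilon_1\varepsilon_2$, a first edge $E_1$, a second edge $E_2$, and a polynomial in $\mathcal P$.

*Which terms survive.* The product of all the $\varepsilon$'s is trivial if and only if the symmetric difference of the two-element sets $E_1,E_2$ is $\{1,2\}$. If $E_1=E_2$ the symmetric difference is empty, and if $E_1\cap E_2=\emptyset$ it has four elements. So $E_1$ and $E_2$ share exactly one replica $m$, and $\{E_1,E_2\}=\{\{1,m\},\{m,2\}\}$ with $m\ne1,2$. All other terms are $O(N^{-2/3}N^{-2/3})$ by (7). In a surviving term all signs cancel, and replacing $y$ by $y^-$ in the polynomial costs $O(N^{-2/3}N^{-2/3})$.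

*Where the second edge comes from.* In a surviving term $m$ belongs to $E_1$, so $E_2$ joins two replicas already present after the first application. Every edge in $\Psi$ and $\Theta$, and every edge of $D$ outside its first sum, contains a replica that is new at that application. Hence $E_2$ comes from the first sum in $D$: it has coefficient $1$ and causes no further derivative of the weight.

*The possible first edges.* They contain exactly one of $1,2$.

- From $D_n$: $e_{1,m},e_{2,m}$ with $3\le m\le n$, coefficient $1$; and $e_{1,s},e_{2,s}$, coefficient $-n$.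
- From $\Psi_n$ (weight $\varphi'$, factor $y_{ab}^2$): $e_{1,a},e_{1,b},e_{2,a},e_{2,b}$, coefficient $1$; and $e_{1,s},e_{2,s}$, coefficient $-2$.
- From $\Theta$: none, since its edges join new replicas only.

For each $m$ both orders of the two edges occur, which gives a factor $2$ and cancels the $\frac12$ in (8). In the $\varphi'$ part, $a$ and $b$ contribute equally, so the bracket is $R^-_{1a}R^-_{2a}+R^-_{1b}R^-_{2b}-2R^-_{1s}R^-_{2s}$, which averages like $2(R^-_{1a}R^-_{2a}-R^-_{1s}R^-_{2s})$. Each application brings a factor $\beta^2$. Therefore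
$$\tfrac12G''(0)=\beta^4\Big\{\mathrm E\varphi(U_0)\Big\langle g(y^-)\Big(\sum_{m=3}^nR^-_{1m}R^-_{2m}-n\,R^-_{1s}R^-_{2s}\Big)\Big\rangle_0+2\,\mathrm E\varphi'(U_0)\big\langle g(y^-)(y^-_{ab})^2(R^-_{1a}R^-_{2a}-R^-_{1s}R^-_{2s})\big\rangle_0\Big\}+O(N^{-4/3}).$$

**Step 5: back to $t=1$.** The aim is to assemble (8). Write $R^-=N^{-1/3}y^-$ and apply Lemma 4 to each average. This costs $O(N^{-1/3}N^{-2/3})$ in $G'(0)$ and $O(N^{-2/3}N^{-2/3})$ in $G(0)$ and $G''(0)$. Since $\beta^2=1-x_NN^{-1/3}$, we have $\beta^4=1+O(N^{-1/3})$. So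
$$\mathrm E\varphi(U)\langle y_{12}g\rangle=N^{1/3}G(1)=\beta^2\,\mathrm E\varphi(U)\langle y_{12}g\rangle+N^{-1/3}\{A\}+O(N^{-2/3}),$$
where $A$ is the right side of the Proposition without its error term. Move the first term on the right to the left, where the coefficient becomes $1-\beta^2=x_NN^{-1/3}$, and multiply by $N^{1/3}$. $\square$

**The two cases used for Theorem 1.** Take $\varphi=1$, $n=2$, $g=y_{12}$. Then $\partial_{12}g=1$, the sum over $m$ is empty, and
$$x_Nu_N+2\,\mathrm E\mathcal T=1+o(1). \tag{9}$$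
Since $\mathcal T\ge0$ and $u_N\ge0$, this gives $\limsup u_N\le1/c$ and $\limsup\mathrm E\mathcal T\le\frac12$.

Next take $n=3$ and $g=y_{13}y_{23}$, so that $\partial_{12}g=0$. The averages that occur are the following, in the notation of Section 3.

- $\langle y_{13}^2y_{23}^2\rangle=\langle w^2\rangle$: average over $\sigma^1,\sigma^2$ given $\sigma^3$.
- $\langle y_{13}y_{23}y_{1s}y_{2s}\rangle=\mathcal B$: this is a $4$-cycle through $1,3,2,s$.
- $\langle y_{13}y_{32}\,y_{1a}y_{2a}\,y_{ab}^2\rangle=\langle qw\rangle$: given $\sigma^a=\tau$, averaging over $\sigma^1,\sigma^2,\sigma^3$ gives $q(\tau)$ and averaging over $\sigma^b$ gives $w(\tau)$.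
- $\langle y_{13}y_{23}y_{1s}y_{2s}\,y_{ab}^2\rangle=\mathcal B\,U$: the $4$-cycle and the pair $a,b$ share no replica.

Hence for every $\varphi\in\mathcal C$
$$x_N\mathrm E\varphi(U)\mathcal T=\mathrm E\varphi(U)\langle w^2\rangle-3\,\mathrm E\varphi(U)\mathcal B+2\,\mathrm E\varphi'(U)\big(\langle qw\rangle-\mathcal B\,U\big)+o(1). \tag{10}$$
With (9) and $\varphi=1$ in (10), both identities in (4) are proved.

## 7. The weight with $\varphi+2U\varphi'=\theta/(\theta+U)$, and the proof of Theorem 1

**Step 1: what a decreasing weight gives.** Let $\varphi\in\mathcal C$ with $\varphi\ge0$ and $\varphi'\le0$. The aim is to absorb the $\varphi'$ term of (10). Since $\mathcal BU\ge0$, the part $-2\varphi'\mathcal BU$ is nonnegative. Since $\langle qw\rangle\le U\langle w^2\rangle$ by (3), $2\varphi'\langle qw\rangle\ge2U\varphi'\langle w^2\rangle$. Together with $\mathcal B\le U^{1/2}\mathcal T$ from (3), identity (10) yields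
$$\mathrm E\big(\varphi(U)+2U\varphi'(U)\big)\langle w^2\rangle\le x_N\mathrm E\varphi(U)\mathcal T+3\,\mathrm E\varphi(U)U^{1/2}\mathcal T+o(1). \tag{11}$$

**Step 2: choosing $\varphi$.** Put $v=\sqrt U$. Then
$$\varphi(U)+2U\varphi'(U)=\frac d{dv}\big(v\varphi(v^2)\big)=:\psi(v),\qquad U^{1/2}\varphi(U)=\int_0^v\psi(v')\,dv' .$$
So one should choose $\psi$ rather than $\varphi$. We want $\psi\ge0$ and $\int_0^\infty\psi<\infty$, which makes $U^{1/2}\varphi$ bounded, and we want $U^2\psi$ to be convex in $U$, so that Jensen's inequality can bring in $u_N$. The borderline weight $U^{-1/2}$ gives $\psi=0$. The bounded weight $(1+U/\theta)^{-1/2}$ gives $\psi=(1+U/\theta)^{-3/2}$; then $U^2\psi$ vanishes at $0$, is positive elsewhere and grows only like $U^{1/2}$, so it is not convex. The choice $\psi=\theta/(\theta+v^2)$ meets both demands.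

Fix $\theta>0$ and let
$$\varphi(U)=\int_0^1\frac{dr}{1+r^2U/\theta} .$$
Differentiating under the integral, $\varphi^{(k)}(U)=(-1)^kk!\int_0^1(r^2/\theta)^k(1+r^2U/\theta)^{-k-1}dr$ is bounded for each $k$; so $\varphi\in\mathcal C$, $0\le\varphi\le1$ and $\varphi'\le0$. The substitution $v'=r\sqrt U$ gives
$$U^{1/2}\varphi(U)=\int_0^{\sqrt U}\frac{\theta\,dv'}{\theta+v'^2}\le\frac\pi2\sqrt\theta,\qquad\text{and hence}\qquad\varphi(U)+2U\varphi'(U)=\frac\theta{\theta+U} .$$

**Step 3: the main inequality.** Insert this in (11). On the left use $\langle w^2\rangle\ge\langle w\rangle^2=U^2$; on the right use $\varphi\le1$, $3U^{1/2}\varphi\le\kappa\sqrt\theta$ with $\kappa=\frac{3\pi}2$, and $\mathcal T\ge0$: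
$$\mathrm E\frac{\theta U^2}{\theta+U}\le\big(x_N+\kappa\sqrt\theta\big)\,\mathrm E\mathcal T+o(1). \tag{12}$$
The correlation between $U$ and $\mathcal T$ has disappeared.

**Step 4: closing the two relations.** Let $\bar u=\limsup u_N$; we know $\bar u\le1/c$ from (9). If $\bar u=0$ there is nothing to prove, so let $\bar u>0$. Along a subsequence with $u_N\to\bar u$, (9) gives $\mathrm E\mathcal T\to\frac12(1-c\bar u)$. The function
$$s\mapsto\frac{\theta s^2}{\theta+s}=\theta\Big(s-\theta+\frac{\theta^2}{\theta+s}\Big)$$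
is convex on $[0,\infty)$, so by Jensen's inequality the left side of (12) is at least $\theta u_N^2/(\theta+u_N)$. In the limit,
$$\frac{\theta\bar u^2}{\theta+\bar u}\le\tfrac12\big(c+\kappa\sqrt\theta\big)(1-c\bar u)\qquad\text{for each fixed }\theta>0 .$$
Take $\theta=\bar u$. The left side is $\bar u^2/2$, so
$$\bar u^2\le(1-c\bar u)\big(c+\kappa\sqrt{\bar u}\big)=\kappa\sqrt{\bar u}+c\,\big(1-\kappa\bar u^{3/2}\big)-c^2\bar u . \tag{13}$$
Suppose $\bar u^{3/2}>\kappa$. Then $\kappa\bar u^{3/2}>\kappa^2>1$, so the last two terms in (13) are negative and $\bar u^2<\kappa\sqrt{\bar u}$, that is, $\bar u^{3/2}<\kappa$: a contradiction. Therefore $\bar u\le\kappa^{2/3}=(3\pi/2)^{2/3}=K$ for every $c>0$. Finally $(3\pi/2)^2<22.21<2.82^3$, so $K<2.82$. Theorem 1 is proved. $\blacksquare$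

## 8. Moments, tails and uniformity in $c$: proof of Theorem 2

**Part (a): moments.** The aim is a recursion in $k$ whose remainder has a sign. Proposition 5 with $\varphi=1$, $n=2$, $g=y_{12}^{2k-1}$ gives
$$x_N\nu(y_{12}^{2k})=(2k-1)\,\nu(y_{12}^{2k-2})-2\,\nu(y_{12}^{2k-1}y_{13}y_{23})+o(1).$$
Let $p=2k-1$, and for $I\in\{1,\dots,N\}^p$ let $\sigma_I=\prod_{i\in I}\sigma_i$ (product with multiplicity). Then $y_{12}^p=N^{-2p/3}\sum_I\sigma^1_I\sigma^2_I$. Given $\sigma^3$, the average of $y_{12}^py_{13}y_{23}$ over $\sigma^1,\sigma^2$ is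
$$N^{-2p/3}\sum_I\langle\sigma_I\,y(\sigma,\sigma^3)\rangle^2\ge0,$$
where the inner average is over $\sigma$. Hence
$$x_N\nu(y_{12}^{2k})\le(2k-1)\,\nu(y_{12}^{2k-2})+o(1). \tag{14}$$
By induction on $k$, $\limsup\nu(y_{12}^{2k})\le(2k-1)!!\,c^{-k}$. Since $N(1-\beta^2)R_{1,2}^2=x_Ny_{12}^2$ and $x_N\to c$, this is (a).

**Part (b): the lower bound.** The upper bounds are Theorem 1. For the lower bound we bound $\mathrm E\mathcal T$ from above. Use (10) with $\varphi=1$, then $\mathcal B\ge0$, then the Cauchy–Schwarz inequality, then (14) with $k=2$: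
$$x_N\mathrm E\mathcal T\le\nu(y_{13}^2y_{23}^2)+o(1)\le\nu(y_{12}^4)+o(1)\le\frac{3u_N}{x_N}+o(1).$$
Since $u_N$ is bounded, $\mathrm E\mathcal T\le3u_N/c^2+o(1)$. Inserting this in (9), $1\le cu_N+6u_N/c^2+o(1)$, that is, $\liminf u_N\ge\frac1{c+6/c^2}=\frac{c^2}{c^3+6}$. As $\frac{c^2}{c^3+6}=c^{-1}(1+6c^{-3})^{-1}$ and the upper bound is at most $1/c$, both limits are $c^{-1}(1+O(c^{-3}))$ as $c\to\infty$.

**Part (c): tails.** The function $s\mapsto\theta s^2/(\theta+s)$ is increasing, so on $\{U\ge\theta\}$ it is at least $\theta^2/2$. By (12) and $\limsup\mathrm E\mathcal T\le\frac12$,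
$$\limsup\mathrm P(U\ge\theta)\le\frac2{\theta^2}\cdot\frac{c+\kappa\sqrt\theta}2=(c+\kappa\sqrt\theta)\,\theta^{-2} .$$
If $c\le\kappa\sqrt\theta$, this is at most $2\kappa\theta^{-3/2}=3\pi\theta^{-3/2}$. If $c>\kappa\sqrt\theta$, Markov's inequality and $\limsup u_N\le1/c$ give $\limsup\mathrm P(U\ge\theta)\le\frac1{c\theta}\le\frac1\kappa\theta^{-3/2}\le3\pi\theta^{-3/2}$.

For the moments let $1\le p<3/2$. Since $u_N$ is bounded, the laws of $U$ are tight. Take a subsequence along which $\mathrm EU^p$ tends to its $\limsup$ and $U$ converges in law to some $U_\infty$. Since $\mathrm EU^2\le\nu(y_{12}^4)$ is bounded and $p<2$, the variables $U^p$ are uniformly integrable, so $\mathrm EU^p\to\mathrm EU_\infty^p$ along it. By the portmanteau theorem, $\mathrm P(U_\infty>\theta)\le\liminf\mathrm P(U>\theta)\le\min(1,3\pi\theta^{-3/2})$. Hence $\mathrm EU_\infty^p=\int_0^\infty p\,\theta^{p-1}\mathrm P(U_\infty>\theta)\,d\theta\le K_p$. The integral $K_p$ is finite: near $0$ the integrand is at most $p\,\theta^{p-1}$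 with $p\ge1$, and at infinity it is of order $\theta^{p-5/2}$ with $p<3/2$.

**Part (d): uniformity.** The aim is to pass from each fixed $c$ to growing ranges of temperatures by compactness. For an integer $m\ge1$ let
$$S_N(m)=\sup\Big\{N^{2/3}\nu_\beta(R_{1,2}^2):\ \beta\ge0,\ \tfrac1m\le N^{1/3}(1-\beta^2)\le m\Big\},\qquad\sup\emptyset=0 .$$
We claim $\limsup_NS_N(m)\le K$. Otherwise there are $\eta>0$, a subsequence of $N$, and $\beta_N$ with $x_N\in[\frac1m,m]$, along which $N^{2/3}\nu(R_{1,2}^2)\ge K+\eta$; passing to a further subsequence, $x_N\to c\in[\frac1m,m]$. For the other $N$ set $\beta_N^2=\max(0,1-cN^{-1/3})$, with $\beta_N\ge0$. This is a full sequence with $x_N\to c$ and $\limsup N^{2/3}\nu(R_{1,2}^2)\ge K+\eta$, which contradicts Theorem 1.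

Now choose integers $N_1<N_2<\cdots$ with $S_N(m)\le K+\frac1m$ for all $N\ge N_m$. Put $\delta_N=1/m$ for $N_m\le N<N_{m+1}$, and $\delta_N=1$ for $N<N_1$. Then $\delta_N\downarrow0$. For $N_m\le N<N_{m+1}$ the supremum in (d) is $S_N(m)\le K+\frac1m$, so its $\limsup$ is at most $K$. $\blacksquare$
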